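\title{Transmission eigenvalues outside every horizontal strip}

\begin{abstract}
We consider the scalar interior transmission problem with coefficients $(c_0,n_0)$ and $(c_1,n_1)$ such that $c_0\neq c_1$ and $(c_0-c_1)(c_0n_0-c_1n_1)>0$ on the boundary. In this case there are no transmission eigenvalues near the imaginary axis outside a bounded set, and it was asked whether all eigenvalues lie in a horizontal strip. We show that they need not. For constant coefficients on a ball that satisfy this condition we determine exactly when a strip exists: this is the case if and only if $(c_0-c_1)(n_0/c_0-n_1/c_1)\ge 0$. When there is no strip, the largest imaginary parts follow the curve $\frac1{2\tau}(\log|k|-\log\log|k|)+O(1)$ with an explicit constant $\tau$, and the known logarithmic eigenvalue-free region has the optimal order.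
\end{abstract}

\section{The question and the answer}

\subsection{The interior transmission problem}

Let $D\subset\mathbb R^d$, $d\ge2$, be a bounded domain with $C^\infty$ boundary, and let $\partial_N$ denote the outward normal derivative on $\partial D$. Let $c_0,c_1,n_0,n_1$ be real-valued, strictly positive $C^\infty$ functions on $\overline D$. A number $k\in\mathbb C\setminus\{0\}$ is a \emph{transmission eigenvalue} if there is a nontrivial pair $(u,v)\in H^1(D)\times H^1(D)$ with
\begin{equation}\label{eq:itp}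
\begin{gathered}
\nabla\cdot c_0\nabla u+k^2n_0u=0,\qquad \nabla\cdot c_1\nabla v+k^2n_1v=0\quad\text{in }D,\\
u=v,\qquad c_0\,\partial_Nu=c_1\,\partial_Nv\quad\text{on }\partial D.
\end{gathered}
\end{equation}
Thus two different media fill the same region, and at the frequency $k$ there are a wave in the first medium and a wave in the second medium that have the same values and the same flux on the boundary. The value $k=0$ is excluded because $u=v=1$ is then a trivial solution. The set of transmission eigenvalues is invariant under $k\mapsto-k$ and $k\mapsto\bar k$.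

We are concerned with the case that $c_0\neq c_1$ on $\partial D$ and
\begin{equation}\label{eq:sign}
(c_0-c_1)(c_0n_0-c_1n_1)>0\quad\text{on }\partial D .
\end{equation}
The following facts are quoted from \cite{note}. Under \eqref{eq:sign} the transmission eigenvalues form a discrete set that accumulates only at infinity. For every sufficiently small $\epsilon>0$ there is $\alpha_\epsilon>0$ such that there are none in the region $\{|\operatorname{Re}k|>1,\ |\operatorname{Im}k|\ge\alpha_\epsilon|\operatorname{Re}k|^{1/2+\epsilon}\}$. If moreover $n_0/c_0\neq n_1/c_1$ on $\partial D$, then there is $\alpha>0$ such that there are none in the region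
\begin{equation}\label{eq:logregion}
\{|\operatorname{Re}k|>1,\ |\operatorname{Im}k|\ge\alpha\log(|\operatorname{Re}k|+1)\}.
\end{equation}
Furthermore, under \eqref{eq:sign} a neighborhood of the imaginary axis, whose precise shape is not specified, is free of transmission eigenvalues away from a bounded set. When $c_0\equiv c_1$ in $D$ and $n_0\ne n_1$ on $\partial D$, all eigenvalues lie in a strip $|\operatorname{Im}k|<\alpha$. When the product in \eqref{eq:sign} is negative on $\partial D$, there are infinitely many eigenvalues near the imaginary axis, so no strip contains them all.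

The eigenvalue-free regions leave room for growing imaginary parts. On the other hand, the eigenvalues near the imaginary axis, which rule out a strip when the product is negative, are absent under \eqref{eq:sign}. The question left open in \cite{note} is:
\begin{quote}
Under \eqref{eq:sign}, is there a constant $C$ with $|\operatorname{Im}k|\le C$ for all transmission eigenvalues $k$?
\end{quote}

\subsection{The result}

The answer is no, and constant coefficients on a ball already show it. Let $D$ be the unit ball of $\mathbb R^d$ (other radii follow by scaling $k$), let $c_0,c_1,n_0,n_1$ be positive constants satisfying \eqref{eq:sign}, and put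
\begin{equation}\label{eq:gamma}
a_j=\sqrt{n_j/c_j}\quad(j=0,1),\qquad \gamma^2=\frac{c_0n_0-c_1n_1}{c_0^2-c_1^2}=\frac{c_0^2a_0^2-c_1^2a_1^2}{c_0^2-c_1^2}.
\end{equation}
Condition \eqref{eq:sign} says exactly that $c_0\ne c_1$ and $\gamma^2>0$; we take $\gamma>0$.

\begin{theorem}\label{thm:main}
Let $D$ be the unit ball of $\mathbb R^d$, $d\ge2$, with constant coefficients satisfying \eqref{eq:sign}.

\smallskip\noindent
\textbf{(A)} Suppose $(c_0-c_1)\bigl(\frac{n_0}{c_0}-\frac{n_1}{c_1}\bigr)<0$, and put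
\[
\tau=\min(c_0,c_1)\sqrt{\Bigl|\frac{n_0}{c_0}-\frac{n_1}{c_1}\Bigr|\Big/\bigl|c_0^2-c_1^2\bigr|}\,.
\]
Then $\operatorname{Im}k$ is unbounded on the set of transmission eigenvalues. More precisely, there is $C>0$ such that:
\begin{enumerate}
\item[(A1)] every transmission eigenvalue with $|k|\ge3$ satisfies $|\operatorname{Im}k|\le\frac1{2\tau}(\log|k|-\log\log|k|)+C$;
\item[(A2)] for every large $l\in\mathbb N$, with $\nu=l+\frac{d-2}2$, there is a transmission eigenvalue $k_l$ with $|k_l-\nu/\gamma|\le C\log\nu$ and $\operatorname{Im}k_l\ge\frac1{2\tau}(\log|k_l|-\log\log|k_l|)-C$;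
\item[(A3)] for every $0<\theta<1$ there are $c_\theta,C_\theta>0$ such that for all large $r$ at least $c_\theta r^{d-1+\theta}$ transmission eigenvalues, counted with geometric multiplicity, satisfy $|k|\le r$ and $\operatorname{Im}k\ge\frac{1-\theta}{2\tau}\log|k|-C_\theta$.
\end{enumerate}

\smallskip\noindent
\textbf{(B)} Suppose $(c_0-c_1)\bigl(\frac{n_0}{c_0}-\frac{n_1}{c_1}\bigr)\ge0$. Then all transmission eigenvalues lie in a strip $|\operatorname{Im}k|\le C$. If $\frac{n_0}{c_0}=\frac{n_1}{c_1}$, they are all real.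
\end{theorem}

So for constant coefficients on a ball, under \eqref{eq:sign}, a strip exists if and only if $(c_0-c_1)(n_0/c_0-n_1/c_1)\ge0$. Nothing is claimed for general domains or variable coefficients.

\begin{corollary}\label{cor:answer}
Condition \eqref{eq:sign}, even together with $n_0/c_0\ne n_1/c_1$ on $\partial D$, does not imply that the imaginary parts of the transmission eigenvalues are bounded. The region \eqref{eq:logregion} cannot in general be replaced by one with boundary $|\operatorname{Im}k|=o(\log|\operatorname{Re}k|)$.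
\end{corollary}

\begin{proof}
Take the unit ball with $c_0=4$ and $c_1=n_0=n_1=1$. The product in \eqref{eq:sign} is $3\cdot3>0$, while $(c_0-c_1)(n_0/c_0-n_1/c_1)=3\cdot(-\frac34)<0$. Hence part (A) applies, with $\gamma^2=\frac15$, $\tau^2=\frac34\cdot\frac1{15}=\frac1{20}$ and $\frac1{2\tau}=\sqrt5$. By (A1) and (A2) the imaginary parts reach $\sqrt5\,(\log|k|-\log\log|k|)+O(1)$ and no further. The eigenvalues $k_l$ in (A2) satisfy $\operatorname{Re}k_l\sim|k_l|\to\infty$, so $\operatorname{Im}k_l/\log\operatorname{Re}k_l$ stays above a positive constant for large $l$. This gives the second assertion.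
\end{proof}

\subsection{Why the sign of \texorpdfstring{$(c_0-c_1)(n_0/c_0-n_1/c_1)$}{(c0-c1)(n0/c0-n1/c1)} decides}\label{sec:heuristic}

Near the boundary, consider a solution of $\Delta u+a^2k^2u=0$, $\operatorname{Im}k>0$, that oscillates with frequency $\nu$ along the boundary. If it decays into $D$, then with inward normal coordinate $x$ it looks like $e^{-x\sqrt{\nu^2-a^2k^2}}$ with the principal root, so its outward normal derivative is $\sqrt{\nu^2-a^2k^2}$ times its value. Matching two such waves as in \eqref{eq:itp} requires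
\begin{equation}\label{eq:symbol}
c_0\sqrt{\nu^2-a_0^2k^2}=c_1\sqrt{\nu^2-a_1^2k^2},
\end{equation}
and squaring gives $k^2=\nu^2/\gamma^2$. This is where \eqref{eq:sign} enters: it makes the candidate $k=\nu/\gamma$ real. (For $\gamma^2<0$ equation \eqref{eq:symbol} has the solution $k=i\nu/|\gamma|$ on the imaginary axis, since both radicands are then positive.)

What happens at the real point $k=\nu/\gamma$ depends on the sign of $\nu^2-a_j^2k^2$ there, that is, of $\gamma^2-a_j^2$. From \eqref{eq:gamma},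
\begin{equation}\label{eq:ident}
c_0^2(a_0^2-\gamma^2)=c_1^2(a_1^2-\gamma^2),\qquad
a_0^2-\gamma^2=\frac{c_1^2(a_1^2-a_0^2)}{c_0^2-c_1^2}.
\end{equation}
Indeed the first identity is $c_0^2a_0^2-c_1^2a_1^2=\gamma^2(c_0^2-c_1^2)$, and the second follows from $(c_0^2-c_1^2)(a_0^2-\gamma^2)=(c_0^2-c_1^2)a_0^2-c_0^2a_0^2+c_1^2a_1^2$. So both waves are of the same type. If $c_0>c_1$, there are three cases:
\begin{itemize}
\item $a_1<a_0<\gamma$ (\emph{elliptic}): both waves decay exponentially into $D$ and do not feel the rest of the domain. Eigenvalues with large imaginary part would have to lie close to the real points $\nu/\gamma$, so there should be none.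
\item $a_0=a_1=\gamma$ (\emph{equal speeds}): this case is elementary.
\item $\gamma<a_0<a_1$ (\emph{hyperbolic}): both waves propagate into $D$. For $\operatorname{Im}k>0$ they are damped, but they cross $D$ and return. The $u$-wave returns with a factor of size $e^{-2\tau\operatorname{Im}k}$, the $v$-wave with a smaller one.
\end{itemize}
In the hyperbolic case let $k=\nu/\gamma+\eta$ with $\eta$ small compared with $\nu$. The two sides of \eqref{eq:symbol} then differ by about a constant times $\eta$, while the returning waves change them by about $\nu e^{-2\tau\operatorname{Im}k}$. So an eigenvalue requires $|\eta|$ to be of the size of $|k|e^{-2\tau\operatorname{Im}k}$. As $|\eta|\ge\operatorname{Im}\eta=\operatorname{Im}k$, the imaginary part is largest when $\operatorname{Im}k$ itself has this size, that is, on the curve in (A1). The exponent has a geometric meaning: the ray of $u$ at this frequency makes with the boundary an angle $\beta$ with $\cos\beta=\gamma/a_0$, and $a_0$ times the length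 $2\sin\beta$ of the chord is $2\sqrt{a_0^2-\gamma^2}=2\tau$ (for $c_0>c_1$).

Section~\ref{sec:model} carries this balance out where everything is explicit, Sections~\ref{sec:reduction}--\ref{sec:elliptic} reduce the ball to Bessel functions and prove (B), and Sections~\ref{sec:hankel}--\ref{sec:existence} prove (A).

\section{The flat model and the equation \texorpdfstring{$\omega e^\omega=\Xi$}{omega e omega = Xi}}\label{sec:model}

We use two elementary facts several times.

\smallskip\noindent
\textbf{(F1)} \emph{Let $f$ be analytic on a convex open set $U$ with $\operatorname{Re}f'\ge m>0$. Then $|f(z)-f(z')|\ge m|z-z'|$ on $U$. If the closed disc of radius $r$ about $z_0$ lies in $U$, then the image of the open disc contains the disc of radius $mr$ about $f(z_0)$.} For the first part, $f(z)-f(z')=(z-z')\int_0^1f'(z'+t(z-z'))\,dt$, and the integral has real part at least $m$. For the second part let $|w-f(z_0)|<mr$. On the circle $|z-z_0|=r$ we have $|f(z)-f(z_0)|\ge mr>|f(z_0)-w|$, so by Rouch\'e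 $f-w$ has a zero in the disc, as $f-f(z_0)$ does.

\smallskip\noindent
\textbf{(F2)} \emph{Let $f$ be analytic near $x_*\in\mathbb R$ and real on the real axis. Then $\operatorname{Im}f(w)=\operatorname{Im}w\,\bigl(f'(x_*)+O(|w-x_*|)\bigr)$ near $x_*$.} Indeed $\operatorname{Im}f(w)=\int_0^{\operatorname{Im}w}\operatorname{Re}f'(\operatorname{Re}w+i\eta)\,d\eta$, and all points of the path are within $|w-x_*|$ of $x_*$.

\smallskip
The balance described above leads to the equation $\omega e^\omega=\Xi$ with $|\Xi|$ of size $\nu$, perturbed by a small relative error. Its solutions are found by taking logarithms: with $\Lambda=\log\Xi$, $\omega=\Lambda-\log\omega\approx\Lambda-\log\Lambda$. Log denotes the principal logarithm.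

\begin{lemma}\label{lem:lambert}
Let $\nu$ range over an unbounded set of positive numbers. Let $A,M,\varepsilon,\mu'>0$ be fixed, let $A^{-1}\nu\le|\Xi_\nu|\le A\nu$, and let $e_\nu$ be analytic on $G_\nu=\{\operatorname{Re}\omega>M,\ |\omega|<\varepsilon\nu\}$ with
\begin{equation}\label{eq:ebound}
|e_\nu(\omega)|\le A\Bigl(\frac{1+|\omega|}\nu+e^{-\mu'\operatorname{Re}\omega}\Bigr).
\end{equation}
Let $0<\theta<1$. If $\nu$ is large, then for every integer $j$ with $|j|\le\nu^\theta$ the equation
\begin{equation}\label{eq:lambert}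
\omega e^\omega=\Xi_\nu\bigl(1+e_\nu(\omega)\bigr)
\end{equation}
has a solution $\omega_j\in G_\nu$, and the $\omega_j$ are distinct. With $\Lambda_j=\operatorname{Log}\Xi_\nu+2\pi ij$ and a constant $C$ independent of $j$ and $\nu$,
\begin{equation}\label{eq:omegaj}
\bigl|\operatorname{Re}\omega_j-\log\nu+\log|\Lambda_j|\bigr|\le C,\qquad |\omega_j|\le C|\Lambda_j|\le C^2\nu^\theta ,
\end{equation}
and $\log|\Xi_\nu|\le|\Lambda_0|\le\log|\Xi_\nu|+\pi$.
\end{lemma}

\begin{proof}
Let $\nu$ be large; $C$ denotes constants that do not depend on $j$ and $\nu$. We have $\operatorname{Re}\Lambda_j=\log|\Xi_\nu|=\log\nu+O(1)$, and $|\operatorname{Im}\Lambda_j|\le\pi+2\pi|j|$. Hence $|\Lambda_j|\to\infty$ uniformly in $j$, $|\Lambda_j|\le C\nu^\theta$, and the statement on $\Lambda_0$ holds. Put $\omega_j^0=\Lambda_j-\operatorname{Log}\Lambda_j$. Since $|\operatorname{Log}\Lambda_j|\le\log|\Lambda_j|+\frac\pi2$,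
\[
|\omega_j^0|\le C|\Lambda_j|\le C\nu^\theta,\qquad
\operatorname{Re}\omega_j^0=\log|\Xi_\nu|-\log|\Lambda_j|\ge(1-\theta)\log\nu-C .
\]
So the closed discs $|\omega-\omega_j^0|\le1$ lie in $G_\nu$, hence in the right half plane, and by \eqref{eq:ebound} $e_\nu\to0$ on them, uniformly in $j$. Equation \eqref{eq:lambert} follows by exponentiation from
\[
\omega+\operatorname{Log}\omega-\Lambda_j-\operatorname{Log}(1+e_\nu(\omega))=0 .
\]
The numbers $\omega,\omega_j^0,\Lambda_j$ lie in the right half plane, so $\operatorname{Log}\omega-\operatorname{Log}\Lambda_j=\operatorname{Log}\frac\omega{\omega_j^0}+\operatorname{Log}\frac{\omega_j^0}{\Lambda_j}$, and the left side equals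
\[
(\omega-\omega_j^0)+\operatorname{Log}\frac\omega{\omega_j^0}+\operatorname{Log}\Bigl(1-\frac{\operatorname{Log}\Lambda_j}{\Lambda_j}\Bigr)-\operatorname{Log}(1+e_\nu(\omega))=(\omega-\omega_j^0)+o(1)
\]
uniformly in $j$, because $|\omega/\omega_j^0-1|\le1/|\omega_j^0|\to0$ and $|\Lambda_j|\to\infty$. By Rouch\'e there is a zero $\omega_j$ with $|\omega_j-\omega_j^0|<1$, and \eqref{eq:omegaj} follows.

For $m\ne j$ the segment from $\Lambda_j$ to $\Lambda_m$ is vertical with real part $\log|\Xi_\nu|$, so $|\operatorname{Log}\Lambda_m-\operatorname{Log}\Lambda_j|\le2\pi|m-j|/\log|\Xi_\nu|$. Hence $|\omega_m^0-\omega_j^0|\ge2\pi|m-j|(1-o(1))>2$, the unit discs are disjoint, and the $\omega_j$ are distinct.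
\end{proof}

Now replace the ball by the flat cylinder $(-1,1)\times\mathbb R/2\pi\mathbb Z$, with coordinates $(x,\vartheta)$ and boundary $x=\pm1$. It is not a domain in $\mathbb R^d$ and serves only to show the method; Bessel functions become exponentials.

\begin{proposition}\label{prop:model}
Let $c_0=2$, $c_1=1$, $n_0=\frac45$, $n_1=1$ on the flat cylinder. For every large $\nu\in\mathbb N$ there is a transmission eigenvalue with $|k-\sqrt5\,\nu|\le C\log\nu$ and $\operatorname{Im}k=\frac{\sqrt5}4(\log\nu-\log\log\nu)+O(1)$.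
\end{proposition}

\begin{proof}
Here $a_0^2=\frac25$, $a_1^2=1$, $\gamma^2=\frac15$, so \eqref{eq:sign} holds and $\gamma<a_0<a_1$. We look for $u=\alpha\cos(s_0x)e^{i\nu\vartheta}$, $v=\beta\cos(s_1x)e^{i\nu\vartheta}$ with
\[
s_0^2=\tfrac25k^2-\nu^2,\qquad s_1^2=k^2-\nu^2=\tfrac52s_0^2+\tfrac32\nu^2 .
\]
If $\operatorname{Im}s_j>0$, then $\cos s_j\neq0$, and the boundary conditions at $x=\pm1$ have a nontrivial solution $(\alpha,\beta)$ if and only if $2s_0\tan s_0=s_1\tan s_1$. Since $\tan s=i\bigl(1-\frac{2e^{2is}}{1+e^{2is}}\bigr)$, this is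
\begin{equation}\label{eq:model}
2s_0-s_1=\frac{4s_0e^{2is_0}}{1+e^{2is_0}}-\frac{2s_1e^{2is_1}}{1+e^{2is_1}} .
\end{equation}
The left side is the mismatch in \eqref{eq:symbol}; the right side contains the returning waves. At $k=\sqrt5\nu$ we have $s_0=\nu$, $s_1=2\nu$, and the left side vanishes. The exponential $e^{2is_0}$ will be the dominant one, so we use it to define the variable:
\[
s_0=\nu w,\quad w=1+\frac{i\omega}{2\nu},\quad e^{2is_0}=e^{2i\nu}e^{-\omega},\qquad s_1=\nu f(w),\quad f(w)=\sqrt{\tfrac12(5w^2+3)} .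
\]
Here $f(1)=2$ and $f'(1)=\frac54$. Let $\operatorname{Re}\omega>1$ and $|\omega|<\varepsilon\nu$ with $\varepsilon$ small. Then $2\operatorname{Im}s_0=\operatorname{Re}\omega$, and by (F2) $2\operatorname{Im}s_1=\operatorname{Re}\omega\,(\frac54+O(\varepsilon))\ge\frac98\operatorname{Re}\omega$. So $|e^{2is_1}/e^{2is_0}|\le e^{-\frac18\operatorname{Re}\omega}$, and the right side of \eqref{eq:model} is
\[
4\nu e^{2i\nu}e^{-\omega}\Bigl(1+O\Bigl(\frac{|\omega|}\nu+e^{-\frac18\operatorname{Re}\omega}\Bigr)\Bigr).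
\]
The left side is $\nu(2w-f(w))=\nu(2-\tfrac54)(w-1)(1+O(|w-1|))=\frac{3i}8\omega\bigl(1+O(\frac{|\omega|}\nu)\bigr)$. Dividing, we see that \eqref{eq:model} has the form \eqref{eq:lambert} with $\Xi_\nu=-\frac{32i}3\nu e^{2i\nu}$ and $\mu'=\frac18$. All error factors are analytic in $\omega$. Take the solution $\omega_0$ of Lemma~\ref{lem:lambert} (with $\theta=\frac12$, say). Since $\log|\Lambda_0|=\log\log\nu+O(1)$, we have $\operatorname{Re}\omega_0=\log\nu-\log\log\nu+O(1)$ and $|\omega_0|=O(\log\nu)$. Finally $k=\nu\sqrt{\frac52(w^2+1)}$, a function of $w$ with value $\sqrt5\,\nu$ and derivative $\frac{\sqrt5}2\nu$ at $w=1$. Hence $|k-\sqrt5\,\nu|\le C|\omega_0|\le C\log\nu$, and by (F2) $\operatorname{Im}k=\frac{\operatorname{Re}\omega_0}2\bigl(\frac{\sqrt5}2+O(\frac{\log\nu}\nu)\bigr)=\frac{\sqrt5}4\operatorname{Re}\omega_0+o(1)$.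
\end{proof}

In the cylinder a ray that makes the angle $\beta$ with the boundary needs the length $2/\sin\beta$ to cross, not $2\sin\beta$ as in the ball. Therefore the constant $\frac{\sqrt5}4$ is the inverse of $2a_0/\sin\beta=4/\sqrt5$ and not given by the formula for $\frac1{2\tau}$.

For the ball the plan is the same. The exponentials $e^{is}$ and $e^{-is}$ are replaced by the two Hankel functions, and $s_0$ by the phase of the Hankel function. To show in addition that no eigenvalue lies higher, and to prove (B), we need control of \emph{all} orders $\nu$ and all $k$ with large imaginary part, and this comes first.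

\section{The ball: conventions and reduction to Bessel functions}\label{sec:reduction}

From here on $D$ is the unit ball and the coefficients are constants satisfying \eqref{eq:sign}. The problem, the assumptions in (A) and (B), and the constants $\gamma$ and $\tau$ are symmetric under exchange of $(u,c_0,n_0)$ and $(v,c_1,n_1)$. So we \textbf{assume $c_0>c_1$}, and by \eqref{eq:ident} the three cases of Section~\ref{sec:heuristic} are the only ones; (A) is the hyperbolic case and (B) consists of the other two. By the invariance under $k\mapsto-k,\bar k$, and since nothing is to be shown for real $k$, we consider only $\operatorname{Re}k\ge0$, $\operatorname{Im}k>0$. We write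
\[
\delta=\tfrac{d-2}2,\qquad \nu=l+\delta\ge0\quad(l=0,1,2,\dots),\qquad \kappa=k/\nu\quad(\nu>0),\qquad\kappa_*=1/\gamma .
\]
$C$ denotes positive constants, possibly different at each occurrence, that do not depend on $\nu$ and $k$.

\subsection{Equal speeds}\label{sec:equal}
Let $a_0=a_1$. The functions $w_1=u-v$ and $w_2=c_0u-c_1v$ both satisfy $\Delta w+k^2a_0^2w=0$; $w_1$ has zero Dirichlet data and $w_2$ zero Neumann data. Since $c_0\ne c_1$, they do not both vanish. Hence $k^2a_0^2$ is a Dirichlet or Neumann eigenvalue of $-\Delta$. So $k^2\ge0$ and $k$ is real. This is the last statement of (B). From now on $a_0\ne a_1$.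

\subsection{Separation of variables}
Let $(u,v)$ be an eigenpair. Both functions are smooth inside $D$. For a spherical harmonic $Y$ of degree $l$ put $u_Y(r)=\int_{S^{d-1}}u(rx)Y(x)\,dS(x)$, and define $v_Y$ in the same way. Spherical harmonics are complete, so $(u_Y,v_Y)$ is nontrivial for some $Y$. The function $f=r^\delta u_Y$ satisfies
\[
f''+\frac1rf'+\Bigl(k^2a_0^2-\frac{\nu^2}{r^2}\Bigr)f=0,\qquad \nu^2=l(l+d-2)+\delta^2,
\]
Bessel's equation of order $\nu$ in the variable $ka_0r$, and $u_Y$ is bounded at $0$. The second solution would contribute to $u_Y$ a multiple of a function of size $r^{-\delta-\nu}$, or $\log r$ if $\nu=0$ (then $d=2$ and $\delta=0$), which is unbounded. So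
\[
u_Y=\alpha\,r^{-\delta}J_\nu(ka_0r),\qquad v_Y=\beta\,r^{-\delta}J_\nu(ka_1r).
\]
Testing the boundary conditions, which hold in $H^{1/2}$ and $H^{-1/2}$, against $Y$ gives $u_Y(1)=v_Y(1)$ and $c_0u_Y'(1)=c_1v_Y'(1)$. For $\nu\ge0$ all zeros of $z^{-\nu}J_\nu(z)$ are real, so $J_\nu(ka_j)\ne0$ for $\operatorname{Im}k>0$. Eliminating $\alpha,\beta$, we find that a nontrivial $(\alpha,\beta)$ exists if and only if
\begin{equation}\label{eq:E}
E_\nu(k):=c_0\bigl(L_\nu(a_0k)-\delta\bigr)-c_1\bigl(L_\nu(a_1k)-\delta\bigr)=0,\qquad L_\nu(z)=\frac{zJ_\nu'(z)}{J_\nu(z)} .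
\end{equation}
Conversely, a zero of $E_\nu$ gives the eigenpairs $u=J_\nu(ka_1)r^{-\delta}J_\nu(ka_0r)Y$, $v=J_\nu(ka_0)r^{-\delta}J_\nu(ka_1r)Y$ for every $Y$ of degree $l$. These functions are smooth, since $r^{-\delta}J_\nu(ka_jr)Y$ is an entire function of $r^2$ times the harmonic polynomial $r^lY$. So $k$ with $\operatorname{Re}k\ge0$, $\operatorname{Im}k>0$ is a transmission eigenvalue if and only if $E_\nu(k)=0$ for some $\nu=l+\delta$.

\section{The logarithmic derivative, uniformly in the order}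

Section~\ref{sec:heuristic} suggests $L_\nu(z)\approx\sqrt{\nu^2-z^2}$. We need this with an error that is uniform in $\nu\ge0$ and in $z$, including the turning points $z=\pm\nu$, where asymptotic expansions degenerate. Since $L_\nu$ is determined by $\nu$ and the zeros of $J_\nu$, it is enough to count these zeros up to a bounded error.

\subsection{Counting the zeros}

Let $\mathcal N_\nu(x)$ be the number of zeros of $J_\nu$ in $(0,x]$; we denote the positive zeros by $j_{\nu,1}<j_{\nu,2}<\dots$. Let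
\[
S_\nu(x)=\frac1\pi\Bigl(\sqrt{x^2-\nu^2}-\nu\arccos\frac\nu x\Bigr)\ (x>\nu),\qquad S_\nu(x)=0\ (0\le x\le\nu),
\]
so that $S_\nu'(x)=\frac{\sqrt{x^2-\nu^2}}{\pi x}$ for $x>\nu$.

\begin{lemma}\label{lem:count}
There is an absolute constant $C_0$ with $|\mathcal N_\nu(x)-S_\nu(x)|\le C_0$ for all $\nu\ge0$, $x>0$. Moreover $\mathcal N_\nu=S_\nu=0$ on $(0,\nu]$.
\end{lemma}

\begin{proof}
The function $y(t)=J_\nu(e^t)$ satisfies $y''+Qy=0$ with $Q=e^{2t}-\nu^2$, and $S_\nu(e^t)=\frac1\pi\int\sqrt Q\,ds$ over $\{s\le t,\ Q(s)>0\}$. If $\nu>0$, then $y,y'>0$ near $-\infty$, and $y''=-Qy>0$ as long as $y>0$ and $Q<0$. So $y'$ stays positive there, and $y>0$ for $e^t\le\nu$. This is the second assertion.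

We count zeros by a Pr\"ufer angle where $Q$ varies slowly, and crudely elsewhere. The function $q^{3/2}-2q=q(\sqrt q-2)$ is negative on $(0,4)$ and increasing on $[4,\infty)$. So $q^{3/2}=2q+2\nu^2$ has a unique solution $q_1>0$, and $q_1\ge4$. Let $Q(t_1)=q_1$. Since $Q'=2(Q+\nu^2)$, the function
\[
p=\frac{Q'}{4Q^{3/2}}=\frac{Q+\nu^2}{2Q^{3/2}}
\]
is decreasing on $[t_1,\infty)$ with $0<p\le p(t_1)=\frac14$.

\emph{The zeros in $(t_1,t]$.} Write $y=\rho\sin\vartheta$, $y'/\sqrt Q=\rho\cos\vartheta$. Differentiating $\cot\vartheta=y'/(\sqrt Q\,y)$ gives, first where $y\ne0$ and then by continuity everywhere,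
\[
\vartheta'=\sqrt Q+\frac{Q'}{4Q}\sin2\vartheta=\sqrt Q\,(1+p\sin2\vartheta)>0 .
\]
Zeros of $y$ are the points where $\vartheta\in\pi\mathbb Z$, so their number in $(t_1,t]$ differs from $(\vartheta(t)-\vartheta(t_1))/\pi$ by at most $1$. It remains to bound $\int p\sqrt Q\sin2\vartheta$. We substitute $\sqrt Q=\vartheta'-p\sqrt Q\sin2\vartheta$:
\[
\int_{t_1}^tp\sqrt Q\,\sin2\vartheta\,ds=\int_{t_1}^tp\,(\sin^2\vartheta)'\,ds-\int_{t_1}^tp^2\sqrt Q\,\sin^22\vartheta\,ds .
\]
By integration by parts the first integral is $p\sin^2\vartheta\big|_{t_1}^t+\int_{t_1}^t|p'|\sin^2\vartheta\,ds$, which lies between $-p(t_1)$ and $p(t)+(p(t_1)-p(t))=p(t_1)$; so it is at most $\frac14$ in modulus. The second is at most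
\[
\int_{t_1}^\infty\frac{Q'^2}{16Q^{5/2}}\,ds=\int_{q_1}^\infty\frac{q+\nu^2}{8q^{5/2}}\,dq=\tfrac18\bigl(2q_1^{-1/2}+\tfrac23\nu^2q_1^{-3/2}\bigr)\le\tfrac18\bigl(1+\tfrac13\bigr)=\tfrac16,
\]
because $q_1\ge4$ and $2\nu^2\le q_1^{3/2}$. So the number of zeros in $(t_1,t]$ is $S_\nu(e^t)-S_\nu(e^{t_1})+O(1)$ with an absolute constant. It remains to show that $\mathcal N_\nu(e^{t_1})$ and $S_\nu(e^{t_1})$ are bounded by an absolute constant; as $\mathcal N_\nu$ and $S_\nu$ are nondecreasing, this also settles $t\le t_1$.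

\emph{The range $t\le t_1$ for $\nu\ge1$.} There are no zeros for $t\le\log\nu$. On $I=[\log\nu,t_1]$ we have $0\le Q\le q_1$, so by Sturm comparison consecutive zeros are at least $\pi/\sqrt{q_1}$ apart. There are at most $1+\sqrt{q_1}|I|/\pi$ zeros, and $S_\nu(e^{t_1})\le\sqrt{q_1}|I|/\pi$. Since $e^{2t_1}=q_1+\nu^2$, $|I|=\frac12\log(1+q_1/\nu^2)\le q_1/(2\nu^2)$ and
\[
\sqrt{q_1}\,|I|\le\frac{q_1^{3/2}}{2\nu^2}=1+\frac{q_1}{\nu^2} .
\]
If $q_1\le16$, then $q_1/\nu^2\le16$. If $q_1>16$, then $2q_1\le\frac12q_1^{3/2}$, so $q_1^{3/2}\le2(q_1^{3/2}-2q_1)=4\nu^2$, hence $q_1\le4\nu^{4/3}$ and $q_1/\nu^2\le4$.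

\emph{The range $t\le t_1$ for $0\le\nu<1$.} At $q=9$ we have $27>18+2\nu^2$, so $q_1<9$, $e^{t_1}<\sqrt{10}$, and $S_\nu(e^{t_1})\le\sqrt{10}/\pi$. As $j_{0,2}>5.5$, $J_0$ has at most one zero in $(0,\sqrt{10})$. For $\nu>0$, by Sturm comparison with order $0$, $J_0$ has a zero between any two zeros of $J_\nu$, so $J_\nu$ has at most two zeros in $(0,\sqrt{10})$.
\end{proof}

\subsection{From the zeros to \texorpdfstring{$L_\nu$}{L}}

\begin{lemma}\label{lem:L}
With the principal square root, for $\nu\ge0$ and $z\in\mathbb C\setminus\{x\in\mathbb R:|x|\ge\nu\}$,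
\[
\bigl|L_\nu(z)-\sqrt{\nu^2-z^2}\bigr|\le C_0|z|\int_{|x|\ge\nu}\frac{dx}{|z-x|^2};
\]
in particular the left side is at most $\pi C_0|z|/\operatorname{Im}z$ if $\operatorname{Im}z>0$.
\end{lemma}

\begin{proof}
The product $J_\nu(z)=\frac{(z/2)^\nu}{\Gamma(\nu+1)}\prod_m(1-z^2/j_{\nu,m}^2)$ gives
\[
L_\nu(z)=\nu+\int\frac{2z^2}{z^2-x^2}\,d\mathcal N_\nu(x).
\]
We claim that the square root has the same representation with $S_\nu$:
\begin{equation}\label{eq:rootrep}
\sqrt{\nu^2-z^2}=\nu+\int_\nu^\infty\frac{2z^2}{z^2-x^2}\,S_\nu'(x)\,dx .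
\end{equation}
Let $\nu>0$ and $t=z^2$. The function $G(t)=(\sqrt{\nu^2-t}-\nu)/t$ is analytic off $[\nu^2,\infty)$ (the singularity at $0$ is removable), bounded near $\nu^2$, and $O(|t|^{-1/2})$ at infinity. For $s>\nu^2$ the boundary values of the root at $s\pm i0$ are $\mp i\sqrt{s-\nu^2}$, so $G(s+i0)-G(s-i0)=-2i\sqrt{s-\nu^2}/s$. Cauchy's formula for the slit plane gives
\[
G(t)=\frac1{2\pi i}\int_{\nu^2}^\infty\frac{G(s+i0)-G(s-i0)}{s-t}\,ds=\frac1\pi\int_{\nu^2}^\infty\frac{\sqrt{s-\nu^2}}{s(t-s)}\,ds,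
\]
and $s=x^2$ yields \eqref{eq:rootrep}. For $\nu=0$ and $\operatorname{Im}z>0$ the right side of \eqref{eq:rootrep} is $\frac{z^2}\pi\int_{\mathbb R}\frac{dx}{z^2-x^2}=-iz$ by the residue at $x=z$, and this is the left side. The case $\operatorname{Im}z<0$ follows since both sides are even.

Subtract the two representations and integrate by parts. The difference $\mathcal N_\nu-S_\nu$ is bounded by $C_0$, supported in $[\nu,\infty)$, and zero at the lower end (as $x\downarrow0$ if $\nu=0$); and $\frac{2z^2}{z^2-x^2}=\frac z{z-x}+\frac z{z+x}$ tends to $0$ as $x\to\infty$. Hence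
\[
L_\nu(z)-\sqrt{\nu^2-z^2}=-\int_\nu^\infty(\mathcal N_\nu-S_\nu)(x)\Bigl[\frac z{(z-x)^2}-\frac z{(z+x)^2}\Bigr]dx ,
\]
which gives the first bound. The second follows from $\int_{\mathbb R}|z-x|^{-2}dx=\pi/\operatorname{Im}z$.
\end{proof}

\subsection{Localization at \texorpdfstring{$k=\nu/\gamma$}{k = nu/gamma}}

\begin{lemma}\label{lem:loc}
For every $\varepsilon>0$ there is $C_\varepsilon$ such that $E_\nu(k)=0$, $\operatorname{Re}k\ge0$ and $\operatorname{Im}k\ge C_\varepsilon$ imply $|k-\nu/\gamma|<\varepsilon\nu$. In particular $\nu>0$.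
\end{lemma}

\begin{proof}
For $\nu\ge0$ and $k$ in the closed first quadrant let
\[
\sigma(\nu,k)=c_0\sqrt{\nu^2-a_0^2k^2}-c_1\sqrt{\nu^2-a_1^2k^2} .
\]
The radicands lie in the closed lower half plane, on which we take the continuous root with values in the closed fourth quadrant. For $\operatorname{Im}k>0$ this is the principal root. So $\sigma$ is continuous and homogeneous of degree $1$. If $\sigma=0$, squaring gives $(c_0^2-c_1^2)\nu^2=(c_0^2a_0^2-c_1^2a_1^2)k^2$, that is, $k=\nu/\gamma$ (and $k=0$ if $\nu=0$). Hence $\sigma\ne0$ on the closed cone $\{|k-\nu/\gamma|\ge\varepsilon\nu\}$ without the origin, and by compactness $|\sigma|\ge\eta_\varepsilon(\nu+|k|)$ there with some $\eta_\varepsilon>0$. By Lemma~\ref{lem:L} and $|k|\ge\operatorname{Im}k$,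
\[
|E_\nu(k)-\sigma(\nu,k)|\le\pi C_0(c_0+c_1)\frac{|k|}{\operatorname{Im}k}+|c_0-c_1|\delta\le\frac{C|k|}{\operatorname{Im}k} .
\]
This is less than $\eta_\varepsilon|k|$ if $\operatorname{Im}k$ is large, so $E_\nu$ then has no zero in the cone.
\end{proof}

Condition \eqref{eq:sign} was used here to place the only zero of $\sigma$ on the positive real axis.

\section{The elliptic case: a strip}\label{sec:elliptic}

Let $a_1<a_0<\gamma$. Fix a small $\varepsilon>0$ and let $E_\nu(k)=0$. We may assume $\operatorname{Im}k\ge C_\varepsilon$. By Lemma~\ref{lem:loc}, $\nu>0$ and $|\kappa-\kappa_*|<\varepsilon$. Now $a_j\kappa_*\in(0,1)$, so for small $\varepsilon$ the points $a_j\kappa$ have distance bounded below from $\{s\in\mathbb R:|s|\ge1\}$. The first bound in Lemma~\ref{lem:L}, with $x=\nu s$, gives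
\[
\bigl|L_\nu(a_jk)-\nu\sqrt{1-a_j^2\kappa^2}\bigr|\le C_0|a_j\kappa|\int_{|s|\ge1}\frac{ds}{|a_j\kappa-s|^2}\le C .
\]
Hence $\nu|\sigma(1,\kappa)|\le C$. The function $\sigma(1,\cdot)$, with principal roots, is analytic near $\kappa_*$ and vanishes at $\kappa_*$ by \eqref{eq:ident}. With the common value $W'=c_0\sqrt{1-a_0^2\kappa_*^2}=c_1\sqrt{1-a_1^2\kappa_*^2}>0$ its derivative at $\kappa_*$ is
\[
-\frac{c_0a_0^2\kappa_*}{\sqrt{1-a_0^2\kappa_*^2}}+\frac{c_1a_1^2\kappa_*}{\sqrt{1-a_1^2\kappa_*^2}}=-\frac{\kappa_*(c_0^2a_0^2-c_1^2a_1^2)}{W'}\ne0 .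
\]
So for small $\varepsilon$ we get $\nu|\kappa-\kappa_*|\le C$, that is, $|k-\nu/\gamma|\le C$. Since $\nu/\gamma$ is real, $\operatorname{Im}k\le C$. With Section~\ref{sec:equal} this proves (B).

\section{The hyperbolic case: Hankel functions}\label{sec:hankel}

From here on $\gamma<a_0<a_1$. Now the points $a_j\kappa_*=a_j/\gamma$ are larger than $1$, on the half line where the zeros of $J_\nu(\nu\,\cdot)$ lie, and Lemma~\ref{lem:L} is too weak: it gives an error $O(|k|/\operatorname{Im}k)$, while the effect we look for has size $|k|$ times a factor exponentially small in $\operatorname{Im}k$. We therefore split $J_\nu=\frac12(H_\nu^{(1)}+H_\nu^{(2)})$ and need each Hankel function $H_\nu^{(i)}(\nu z)$ in a complex neighborhood of a half line $z>\xi_1>1$ that contains both $a_j/\gamma$.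

\subsection{A domain invariant under shifts of the phase}

Put $\xi_0=\frac12(1+a_0/\gamma)$ and $\xi_1=\frac12(\xi_0+a_0/\gamma)$, so that $1<\xi_0<\xi_1<a_0/\gamma<a_1/\gamma$. Let
\[
\Omega=\{\operatorname{Re}z>\xi_0,\ |\operatorname{Im}z|<1\},\qquad p(z)=(1-z^{-2})^{1/2},\qquad s(z)=zp(z)=\sqrt{z^2-1}
\]
with the principal root in $p$. On $\Omega$ we have $|z^{-2}|\le\xi_0^{-2}<1$, so $|p|\le\sqrt2$, $|\arg p|\le\frac\pi4$ and $\operatorname{Re}p\ge m:=\bigl(\frac12(1-\xi_0^{-2})\bigr)^{1/2}$. Let $\varphi$ be the primitive of $p$ on $\Omega$ with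
\[
\varphi(x)=\sqrt{x^2-1}-\arccos\tfrac1x\quad\text{for real }x .
\]
By (F1) $\varphi$ is injective on $\Omega$. We shall use $\zeta=\varphi(z)$ as independent variable and integrate along $\zeta+t$, $t\ge0$; so we need a domain invariant under these shifts. Let $r=\frac12\min(1,\xi_1-\xi_0)$. For real $x\ge\xi_1$ the closed disc of radius $r$ about $x$ lies in $\Omega$, so by (F1) $\varphi(\Omega)$ contains the disc of radius $mr$ about $\varphi(x)$. Since $\varphi$ maps $[\xi_1,\infty)$ onto $[\varphi(\xi_1),\infty)$,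
\[
\Sigma:=\{\operatorname{Re}\zeta>\varphi(\xi_1),\ |\operatorname{Im}\zeta|<mr\}\subset\varphi(\Omega).
\]
Let $\Omega'=\{z\in\Omega:\varphi(z)\in\Sigma\}$. It is open and connected, invariant under $z\mapsto\bar z$, and contains $(\xi_1,\infty)$. Since $|\varphi'|\le\sqrt2$, $|\varphi(z)|\le\varphi(\xi_1)+\sqrt2|z-\xi_1|\le C|z|$ on $\Omega$, so
\begin{equation}\label{eq:zlarge}
1+|\varphi(z)|\le C|z|\qquad(z\in\Omega).
\end{equation}

\begin{lemma}\label{lem:hankel}
There is $\nu_0$ such that for $\nu\ge\nu_0$ and $z\in\Omega'$,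
\[
H^{(1)}_\nu(\nu z)=\Bigl(\frac2{\pi\nu}\Bigr)^{1/2}e^{-i\pi/4}(z^2-1)^{-1/4}e^{i\nu\varphi(z)}g_\nu(z),\qquad g_\nu\text{ analytic},\quad|g_\nu-1|\le\frac C\nu ,
\]
where $(z^2-1)^{-1/4}=z^{-1/2}p(z)^{-1/2}$.
\end{lemma}

\begin{proof}
\emph{Liouville transformation.} Let $Z$ solve Bessel's equation of order $\nu$. With $z=e^t$, the function $y(t)=Z(\nu e^t)$ satisfies $y''+\nu^2qy=0$, $q=z^2-1$. Put $y=q^{-1/4}Y(\varphi)$. As $d\varphi/dt=zp=\sqrt q$, the coefficient of $Y_\varphi$ in $y''$ is $q^{1/2}(q^{-1/4})'+(q^{1/4})'=0$, and we get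
\[
Y_{\varphi\varphi}+(\nu^2+\psi)Y=0,\qquad
\psi=q^{-3/4}\frac{d^2}{dt^2}q^{-1/4}=\frac54\,\frac{z^4}{(z^2-1)^3}-\frac{z^2}{(z^2-1)^2},
\]
using $dq/dt=2z^2$ and $d^2q/dt^2=4z^2$. So $\psi=O(|z|^{-2})$ on $\Omega$. As a function of $\zeta=\varphi(z)\in\Sigma$, by \eqref{eq:zlarge}, $|\psi(\zeta)|\le C(1+|\zeta|)^{-2}$. Since $\operatorname{Re}\zeta>\varphi(\xi_1)>0$ on $\Sigma$, also $|\psi(\zeta+t)|\le C(1+t)^{-2}$ for $t\ge0$.

\emph{Integral equation.} We look for $Y=e^{i\nu\zeta}g$ with $g\to1$ as $\operatorname{Re}\zeta\to\infty$, that is, $g''+2i\nu g'=-\psi g$. Consider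
\[
g(\zeta)=1+\frac1{2i\nu}\int_0^\infty(1-e^{2i\nu t})F(\zeta+t)\,dt,\qquad F=\psi g .
\]
As $|1-e^{2i\nu t}|\le2$, the right side is, for large $\nu$, a contraction with constant $C/\nu$ on the space of bounded analytic functions on $\Sigma$ with the supremum norm. So there is a solution, and it satisfies $|g-1|\le C/\nu$. If a disc $B$ about $\zeta$ lies in $\Sigma$, so do its shifts $B+t$; Cauchy's estimate then gives $|F'(\zeta+t)|\le C_B(1+t)^{-2}$, uniformly near the center, and we may differentiate under the integral. Writing $F'(\zeta+t)=\partial_tF(\zeta+t)$ and integrating by parts,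
\[
g'(\zeta)=\int_0^\infty e^{2i\nu t}F(\zeta+t)\,dt,\qquad
g''(\zeta)=-F(\zeta)-2i\nu\int_0^\infty e^{2i\nu t}F(\zeta+t)\,dt .
\]
So $g''+2i\nu g'=-\psi g$, as wanted. Put $g_\nu(z)=g(\varphi(z))$.

\emph{Normalization.} Let $\nu$ be fixed and $x\to+\infty$ on the real axis. Then $|g_\nu(x)-1|\le\frac C\nu\int_0^\infty(1+\varphi(x)+t)^{-2}dt\to0$ and $\varphi(x)=x-\frac\pi2+O(1/x)$. So the right side of the lemma is asymptotic to $(\frac2{\pi\nu x})^{1/2}e^{i(\nu x-\nu\pi/2-\pi/4)}$, as is $H_\nu^{(1)}(\nu x)$. The difference of the two sides solves Bessel's equation and is $o(x^{-1/2})$; being of the form $\alpha H_\nu^{(1)}+\beta H_\nu^{(2)}$, it vanishes. The identity extends to the connected set $\Omega'$.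
\end{proof}

\subsection{Consequences}

Since $H^{(2)}_\nu(z)=\overline{H^{(1)}_\nu(\bar z)}$, the formula for $H_\nu^{(2)}(\nu z)$ is the same with $e^{i\pi/4}$, $e^{-i\nu\varphi}$ and $g_\nu^\sharp(z)=\overline{g_\nu(\bar z)}$. For large $\nu$ neither function vanishes on $\Omega'$. So
\[
P^+_\nu=z\partial_z\log H^{(1)}_\nu(\nu z),\qquad P^-_\nu=z\partial_z\log H^{(2)}_\nu(\nu z),\qquad R_\nu=\frac{H_\nu^{(1)}(\nu z)}{H_\nu^{(2)}(\nu z)}
\]
are analytic on $\Omega'$. On compact subsets of $\Omega'$ Cauchy's estimate gives $|g_\nu'|+|(g_\nu^\sharp)'|\le C/\nu$, hence there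
\begin{equation}\label{eq:PR}
P^\pm_\nu=\pm i\nu s(z)-\frac{z^2}{2(z^2-1)}+O\bigl(\tfrac1\nu\bigr)=\pm i\nu s(z)+O(1),\qquad
R_\nu=-ie^{2i\nu\varphi(z)}\bigl(1+O(\tfrac1\nu)\bigr).
\end{equation}
From $J_\nu=\frac12(H_\nu^{(1)}+H_\nu^{(2)})$ we obtain, where $R_\nu\ne-1$,
\begin{equation}\label{eq:LPR}
L_\nu(\nu z)=\frac{P^+_\nu R_\nu+P^-_\nu}{1+R_\nu}=P^-_\nu+(P^+_\nu-P^-_\nu)\frac{R_\nu}{1+R_\nu} .
\end{equation}
As $1+R_\nu=2J_\nu(\nu z)/H_\nu^{(2)}(\nu z)$, the condition $R_\nu\neq-1$ holds automatically for $\operatorname{Im}z>0$. This is the analogue of the formula for $\tan s$ in Section~\ref{sec:model}: $P_\nu^-$ belongs to the wave that decays into $D$, and $R_\nu$ measures the returning one.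

\section{The eigenvalue equation near \texorpdfstring{$\kappa_*$}{kappa*}}\label{sec:local}

Let $|\kappa-\kappa_*|\le\varepsilon_0$, with $\varepsilon_0<\kappa_*/2$ so small that the points $a_0\kappa$, $a_1\kappa$ stay in a compact subset of $\Omega'$; we shall decrease $\varepsilon_0$ a few times in this section and then fix it. We write $P^\pm_j,R_j$ ($j=0,1$) for $P^\pm_\nu,R_\nu$ at $z=a_j\kappa$, and $\Phi_j(\kappa)=\varphi(a_j\kappa)$. The functions $\Phi_j$ are real on the real axis, $\Phi_j'(\kappa)=a_jp(a_j\kappa)$, and by \eqref{eq:ident}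
\begin{equation}\label{eq:tau}
\Phi_j'(\kappa_*)=\tau_j:=\sqrt{a_j^2-\gamma^2},\qquad c_0\tau_0=c_1\tau_1,\qquad\tau=\tau_0<\tau_1 .
\end{equation}
The strict inequality $\tau_0<\tau_1$, which comes from $c_0>c_1$, means that the returning $v$-wave is exponentially weaker than the returning $u$-wave. We decrease $\varepsilon_0$ so that $\operatorname{Re}\Phi_j'\ge\tau/2$ on an open disc about $\kappa_*$ of radius larger than $\varepsilon_0$. By (F2),
\begin{equation}\label{eq:ImPhi}
\operatorname{Im}\Phi_j(\kappa)=\operatorname{Im}\kappa\,\bigl(\tau_j+O(|\kappa-\kappa_*|)\bigr),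
\end{equation}
and, by the formula in its proof, $\operatorname{Im}\Phi_j$ has the sign of $\operatorname{Im}\kappa$ and $|\operatorname{Im}\Phi_j|\ge\frac\tau2|\operatorname{Im}\kappa|$.

By \eqref{eq:LPR}, the equation $E_\nu(k)=0$ for $\operatorname{Im}\kappa>0$ is equivalent to
\begin{equation}\label{eq:local}
m_\nu(\kappa)=-\frac{c_0(P^+_0-P^-_0)}\nu\,\frac{R_0}{1+R_0}+\frac{c_1(P^+_1-P^-_1)}\nu\,\frac{R_1}{1+R_1},
\qquad
m_\nu=\frac{c_0(P^-_0-\delta)-c_1(P^-_1-\delta)}\nu .
\end{equation}
The left side is the mismatch. By \eqref{eq:PR}, $m_\nu=-ih+O(1/\nu)$ with $h(\kappa)=c_0s(a_0\kappa)-c_1s(a_1\kappa)$. Put $W=c_0s(a_0\kappa_*)=c_0\tau_0/\gamma=c_1\tau_1/\gamma=c_1s(a_1\kappa_*)$. Then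
\[
h(\kappa_*)=0,\qquad b:=h'(\kappa_*)=\frac{\kappa_*(c_0^2a_0^2-c_1^2a_1^2)}W>0 ,
\]
since $s'(z)=z/s(z)$ and $c_0^2a_0^2-c_1^2a_1^2=\gamma^2(c_0^2-c_1^2)$. Decrease $\varepsilon_0$ so that $|h|\ge\frac b2|\kappa-\kappa_*|$ on the disc.

\begin{lemma}\label{lem:mismatch}
For large $\nu$ the function $m_\nu$ has exactly one zero $\kappa_\nu$ in the disc $|\kappa-\kappa_*|<\varepsilon_0$. It satisfies $|\kappa_\nu-\kappa_*|\le C/\nu$, and on the disc
\begin{equation}\label{eq:factor}
m_\nu(\kappa)=-i(\kappa-\kappa_\nu)\,b_\nu(\kappa),\qquad b_\nu=b+O\bigl(|\kappa-\kappa_*|+\tfrac1\nu\bigr),\qquad|b_\nu|\ge\tfrac b3,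
\end{equation}
with $b_\nu$ analytic.
\end{lemma}

\begin{proof}
On the circle $|\kappa-\kappa_*|=\varepsilon_0$ we have $|m_\nu+ih|\le C/\nu<\frac b2\varepsilon_0\le|h|$, so by Rouch\'e $m_\nu$ has one zero $\kappa_\nu$, and it is simple. From $|h(\kappa_\nu)|\le C/\nu$ we get $|\kappa_\nu-\kappa_*|\le C/\nu$. On the same circle,
\[
b_\nu-\frac h{\kappa-\kappa_*}=\frac{h+O(1/\nu)}{\kappa-\kappa_\nu}-\frac h{\kappa-\kappa_*}=O(1/\nu),
\]
and by the maximum principle this holds in the whole disc, where $\frac h{\kappa-\kappa_*}=b+O(|\kappa-\kappa_*|)$ has modulus at least $b/2$.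
\end{proof}

\section{The upper bound (A1)}

Let $E_\nu(k)=0$ and $y=\operatorname{Im}k\ge C$ with $C$ large. By Lemma~\ref{lem:loc}, $\nu>0$ and $|\kappa-\kappa_*|<\varepsilon_0$, so $\nu$ and $|k|$ are comparable. We may assume that $\nu$ is large, since otherwise $|k|$ is bounded. As $2\nu\operatorname{Im}\Phi_j\ge\tau y$, \eqref{eq:PR} gives $|R_j|\le2e^{-2\nu\operatorname{Im}\Phi_j}\le2e^{-\tau y}\le\frac12$. Since $(P^+_j-P^-_j)/\nu$ is bounded, \eqref{eq:local} and \eqref{eq:factor} yield
\begin{equation}\label{eq:first}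
|\kappa-\kappa_\nu|\le C\bigl(e^{-2\nu\operatorname{Im}\Phi_0(\kappa)}+e^{-2\nu\operatorname{Im}\Phi_1(\kappa)}\bigr)\le Ce^{-\tau y} .
\end{equation}
This has the wrong exponent, because $\tau/2$ is only a crude lower bound for $\operatorname{Re}\Phi_j'$. But it shows that $\kappa$ is very close to $\kappa_*$, namely $|\kappa-\kappa_*|\le C(e^{-\tau y}+1/\nu)$, and there \eqref{eq:ImPhi} gives the sharp exponent:
\[
2\nu\operatorname{Im}\Phi_j(\kappa)\ge2\tau y-Cy\Bigl(e^{-\tau y}+\frac1\nu\Bigr)\ge2\tau y-C,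
\]
since $y/\nu=\operatorname{Im}\kappa$ is bounded. Insert this into the middle of \eqref{eq:first} and use $\operatorname{Im}\kappa_\nu\le C/\nu$:
\[
\frac{y-C}\nu\le\operatorname{Im}(\kappa-\kappa_\nu)\le Ce^{-2\tau y},\qquad\text{hence, for large }y,\quad 2\tau y\,e^{2\tau y}\le C|k| .
\]
Suppose $2\tau y\ge\log|k|-\log\log|k|+M$ with $M\ge0$ and $|k|$ large. Then $2\tau y\ge\frac12\log|k|$, so $2\tau y\,e^{2\tau y}\ge\frac12e^M|k|$, a contradiction if $M$ is large. This proves the bound in (A1) for large $y$ and large $|k|$. For $|k|\ge3$ we have $\log|k|-\log\log|k|\ge1$, so after enlarging $C$ the bound also covers bounded $y$ and bounded $|k|$.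

\section{Existence and number of eigenvalues: (A2) and (A3)}\label{sec:existence}

\subsection{Reduction to Lemma \ref{lem:lambert}}

As in the flat model, we take the exponent of the dominant returning wave as the variable, and center it at the zero $\kappa_\nu$ of the mismatch:
\[
\omega=-2i\nu\bigl(\Phi_0(\kappa)-\Phi_0(\kappa_\nu)\bigr).
\]
By (F1), $\Phi_0$ is injective on the disc $|\kappa-\kappa_*|<\varepsilon_0$ and its image contains the disc of radius $\frac\tau2\varepsilon_0$ about $\Phi_0(\kappa_*)$. Let $\Psi$ be the inverse. For $\varepsilon_1<\tau\varepsilon_0/4$, $\nu$ large and $|\omega|\le\varepsilon_1\nu$, the point $\kappa=\Psi\bigl(\Phi_0(\kappa_\nu)+\frac{i\omega}{2\nu}\bigr)$ is defined, analytic and injective in $\omega$. As $\Psi'(\Phi_0(\kappa_\nu))=1/\Phi_0'(\kappa_\nu)=\frac1\tau+O(\frac1\nu)$, Taylor's formula gives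
\begin{equation}\label{eq:kappaomega}
\kappa-\kappa_\nu=\frac{i\omega}{2\tau\nu}\Bigl(1+O\Bigl(\frac{1+|\omega|}\nu\Bigr)\Bigr),\qquad|\kappa-\kappa_*|\le C\,\frac{1+|\omega|}\nu .
\end{equation}
Consider the set $G_\nu=\{\operatorname{Re}\omega>M_0,\ |\omega|<\varepsilon_1\nu\}$ with $M_0$ large and $\varepsilon_1$ small.

\emph{The returning waves.} Since $\operatorname{Im}\kappa_\nu=O(1/\nu)$, $|e^{2i\nu\Phi_0(\kappa_\nu)}|$ lies between two positive constants. By \eqref{eq:PR},
\begin{equation}\label{eq:R0}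
R_0=-ie^{2i\nu\Phi_0(\kappa_\nu)}e^{-\omega}\bigl(1+O(\tfrac1\nu)\bigr),\qquad2\nu\operatorname{Im}\Phi_0(\kappa)=\operatorname{Re}\omega+O(1)>0 ,
\end{equation}
so $\operatorname{Im}\kappa>0$. Let $\mu=\frac12(1+\tau_1/\tau_0)>1$. For small $\varepsilon_1$ and large $\nu$, \eqref{eq:ImPhi} gives $\operatorname{Im}\Phi_1\ge\mu\operatorname{Im}\Phi_0$. Hence $|R_1|\le Ce^{-\mu\operatorname{Re}\omega}$ and $|R_1/R_0|\le Ce^{-(\mu-1)\operatorname{Re}\omega}$; here $\tau_0<\tau_1$ is used. In particular $|R_0|,|R_1|\le\frac12$ if $M_0$ is large.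

\emph{The equation.} By \eqref{eq:factor} and \eqref{eq:kappaomega} the left side of \eqref{eq:local} is $\frac{b\,\omega}{2\tau\nu}\bigl(1+O(\frac{1+|\omega|}\nu)\bigr)$. The right side is
\[
-\frac{c_0(P^+_0-P^-_0)}\nu\,\frac{R_0}{1+R_0}\Bigl[1-\frac{c_1(P^+_1-P^-_1)}{c_0(P^+_0-P^-_0)}\,\frac{R_1}{R_0}\,\frac{1+R_0}{1+R_1}\Bigr],
\]
where $\frac{c_0(P^+_0-P^-_0)}\nu=2ic_0s(a_0\kappa)+O(\tfrac1\nu)=2iW\bigl(1+O(\frac{1+|\omega|}\nu)\bigr)$. By \eqref{eq:R0} it equals
\[
-2W\,e^{2i\nu\Phi_0(\kappa_\nu)}\,e^{-\omega}\Bigl(1+O\Bigl(\frac{1+|\omega|}\nu+e^{-\operatorname{Re}\omega}+e^{-(\mu-1)\operatorname{Re}\omega}\Bigr)\Bigr).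
\]
Hence on $G_\nu$ the equation $E_\nu(k)=0$ is equivalent to
\[
\omega e^\omega=\Xi_\nu\bigl(1+e_\nu(\omega)\bigr),\qquad\Xi_\nu=-\frac{4\tau W\nu}b\,e^{2i\nu\Phi_0(\kappa_\nu)} .
\]
Here $|\Xi_\nu|$ is comparable to $\nu$, and $e_\nu$ satisfies \eqref{eq:ebound} with $\mu'=\min(1,\mu-1)$. It is analytic, because all error factors are products and quotients of functions analytic in $\omega$ with nonvanishing denominators.

\subsection{The eigenvalues}

Fix $0<\theta<1$; the constants below may depend on $\theta$. For large $\nu$ and $|j|\le\nu^\theta$, Lemma~\ref{lem:lambert} gives distinct solutions $\omega_j$. By injectivity the corresponding $\kappa$ are distinct. Each $k=\nu\kappa$ has $\operatorname{Re}k>0$, $\operatorname{Im}k>0$ and $E_\nu(k)=0$, so it is a transmission eigenvalue. By \eqref{eq:kappaomega}, $|k-\nu/\gamma|\le C(1+|\omega_j|)$. By \eqref{eq:ImPhi}, \eqref{eq:R0} and \eqref{eq:omegaj},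
\begin{equation}\label{eq:Imk}
\operatorname{Im}k=\frac{\operatorname{Re}\omega_j+O(1)}{2\tau}\Bigl(1+O\Bigl(\frac{1+|\omega_j|}\nu\Bigr)\Bigr)=\frac1{2\tau}\bigl(\log\nu-\log|\Lambda_j|\bigr)+O(1),
\end{equation}
because $\operatorname{Re}\omega_j=O(\log\nu)$ and $|\omega_j|\le C\nu^\theta$.

\emph{Proof of (A2).} Take $\theta=\frac12$ and $j=0$. Then $\log|\Lambda_0|=\log\log\nu+O(1)$ and $|\omega_0|=O(\log\nu)$. So $|k-\nu/\gamma|\le C\log\nu$, and since $|k|$ is comparable to $\nu$,
\[
\operatorname{Im}k=\frac1{2\tau}(\log\nu-\log\log\nu)+O(1)=\frac1{2\tau}(\log|k|-\log\log|k|)+O(1).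
\]
In particular $\operatorname{Im}k$ is unbounded.

\emph{Proof of (A3).} For $|j|\le\nu^\theta$ we have $|\Lambda_j|\le C\nu^\theta$, so \eqref{eq:Imk} gives $\operatorname{Im}k\ge\frac{1-\theta}{2\tau}\log\nu-C\ge\frac{1-\theta}{2\tau}\log|k|-C_\theta$. Also $|k|\le\nu/\gamma+C\nu^\theta$. For $l_0\le l\le\gamma r/4$ with $l_0$ large we have $\nu\le2l$, hence $\nu/\gamma\le r/2$, and $|k|\le r$ for large $r$. So each such $l$ yields at least $\nu^\theta$ distinct eigenvalues with $|k|\le r$. Each of them has, for this $l$, at least as many independent eigenpairs as the dimension of the space of spherical harmonics of degree $l$, which is at least $c\,l^{d-2}$ with $c>0$; and eigenpairs for different $l$ are independent. The number of eigenvalues, counted with geometric multiplicity, is therefore at least $c\sum_{l_0\le l\le\gamma r/4}l^{d-2+\theta}\ge c_\theta r^{d-1+\theta}$ for large $r$. This completes the proof of Theorem~\ref{thm:main}.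

\begin{thebibliography}{1}
\bibitem{note} \emph{A Note On Transmission Eigenvalues In Electromagnetic Scattering Theory}, \texttt{http://sites.math.rutgers.edu/\textasciitilde fc292/ca-meng.pdf}.
\end{thebibliography}
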